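# A finite 2-class field tower over an imaginary quadratic field with 2-class group of rank 4

## 1. Large 2-class groups and the guess that towers never stop

Start with an imaginary quadratic field $k$, adjoin its largest unramified abelian extension of 2-power degree, do the same with the new field, and go on. Does the process stop? Each step is controlled by a class group, so a large 2-class group at the bottom should make it hard to stop. The answer one would first guess, for reasons that will appear in a moment, is the following.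

**Conjecture.** Every imaginary quadratic number field $k$ whose 2-class group has rank at least $4$ has infinite 2-class field tower.

These notes prove that this is false in rank $4$ and true in rank $\ge 5$. We first fix the terms, and then test the guess.

**Definition (class groups and towers).** For a number field $K$, let $C_K$ be the ideal class group in the wide sense and $C_{K,2}$ its 2-Sylow subgroup. The Hilbert 2-class field $K^{(1)}$ is the maximal unramified abelian extension of $K$ of 2-power degree; by class field theory $\mathrm{Gal}(K^{(1)}/K)\cong C_{K,2}$. Put $k_0=k$ and $k_{n+1}=(k_n)^{(1)}$. The chain $k_0\subseteq k_1\subseteq\cdots$ is the 2-class field tower of $k$. If $n$ is the least integer with $k_n=k_{n+1}$, the tower has length $n$; if there is no such $n$, it is infinite. The *rank* of $C_{k,2}$ is its minimal number of generators, and the *4-rank* of $C_k$ is the $\mathbb F_2$-dimension of $C_k^2/C_k^4$.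

Every field below in which we consider unramified extensions is totally complex, so real places never matter there.

**Definition (prime discriminants).** A prime discriminant is $-4$, $\pm8$, or $q^*=(-1)^{(q-1)/2}q$ for an odd prime $q$.

The discriminant of a quadratic field is a product of pairwise coprime prime discriminants, and every such (nonempty) product is the discriminant of a quadratic field. Genus theory says: if $k$ is imaginary quadratic and exactly $t$ primes ramify in $k$, then $\operatorname{rank}C_{k,2}=t-1$. For instance $\mathbb Q(\sqrt{-5})$ has discriminant $-20=(-4)\cdot5$ and rank $1$; $\mathbb Q(\sqrt{-42})$ has discriminant $-168=(-3)(-7)(-8)$ and rank $2$. We write $(\cdot/\cdot)$ for the Kronecker symbol; for a discriminant $d\equiv1\pmod 4$, $(d/2)=+1$ if $d\equiv1\pmod 8$ and $-1$ if $d\equiv5\pmod 8$.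

**The whole tower as one group.** For a number field $F$ put $F_\infty=\bigcup F_n$ (tower over $F$) and $G_F=\mathrm{Gal}(F_\infty/F)$, a pro-2 group. Four facts about it are used all the time.

* $F_\infty$ is the maximal unramified pro-2 extension of $F$. Let $M/F$ be a finite unramified Galois 2-extension whose group $H$ has derived series $H\supset H'\supset H''\supset\cdots$, with fixed fields $F\subset M_1\subset M_2\subset\cdots$. Then $M_1\subseteq F_1$. If $M_i\subseteq F_i$, then $M_{i+1}F_i/F_i$ is abelian, unramified and of 2-power degree, so $M_{i+1}\subseteq F_{i+1}$. As $H$ is solvable, $M\subseteq F_n$ for some $n$.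
* The fixed field of the closed commutator subgroup $[G_F,G_F]$ is the largest abelian extension of $F$ inside $F_\infty$, that is, $F_1$. So $G_F^{ab}\cong C_{F,2}$, and by Burnside's basis theorem $G_F$ has generator rank $d(G_F)=\operatorname{rank}C_{F,2}$.
* The tower of $F$ is finite if and only if $G_F$ is finite.
* If $F/k$ is an unramified quadratic extension, then $F_\infty=k_\infty$. Indeed, $F_\infty$ is Galois over $k$ because any conjugate of it over $k$ is again a maximal unramified pro-2 extension of $F$; so $F_\infty/k$ is unramified and pro-2, and $F_\infty\subseteq k_\infty$. Conversely $k_\infty/F$ is unramified and pro-2.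

**Testing rank 0 and 1.** If the rank is $0$, the tower has length $0$. If the rank is $1$, then $G_k$ is generated by one element, hence abelian, so $k_\infty=k_1$ and the tower has length $1$. For $k=\mathbb Q(\sqrt{-5})$ this can be seen directly: $k_1=\mathbb Q(i,\sqrt5)$ has discriminant $400$ and Minkowski bound $\frac{4!}{4^4}\left(\frac4\pi\right)^2\cdot20<3.1$; its primes above $2$ have norm $4$ (2 is inert in $\mathbb Q(\sqrt5)$) and those above $3$ have norm at least $9$ (3 is inert in $\mathbb Q(i)$), so its class number is $1$.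

**Testing large ranks.** Let $r(G)$ be the relation rank of a pro-2 group $G$, i.e. the number of relations in a minimal pro-2 presentation. Two cited theorems apply (see Roquette, Ch. IX of Cassels–Fröhlich, *Algebraic Number Theory*; Koch, *Galois Theory of $p$-Extensions*). Shafarevich: if $F$ is totally complex with $r_2$ complex places and $G_F$ has generator rank $d$ and relation rank $r$, then
$$r-d\le r_2 .\tag{1}$$
Golod–Shafarevich, in the form of Gaschütz–Vinberg: a nontrivial finite $p$-group with generator rank $d$ and relation rank $r$ satisfies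
$$r>\frac{d^2}{4}.\tag{2}$$
For imaginary quadratic $k$ we have $r_2=1$. If $G_k$ is finite and nontrivial, then $d^2/4<r\le d+1$, so $d<2+2\sqrt2<5$. Hence *rank $\ge5$ forces an infinite tower*. For $d=4$ we get $4<r\le5$: no contradiction, but only the value $r=5$ survives. Rank $4$ misses by the smallest possible margin, and it is natural to expect that a little more information closes the gap. For rank $4$ the paper "On Imaginary Quadratic Number Fields With 2-Class Group Of Rank 4 And Infinite 2-Class Field Tower" (https://msp.org/pjm/2001/201-2/pjm-v201-n2-p01-p.pdf) records that the tower is always infinite when the 4-rank of $C_k$ is at least $3$, and also for various particular families with 4-rank $0$, $1$ or $2$.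

## 2. Ambiguous classes over an unramified quadratic extension

The sensible way to gain the missing margin is to replace $k$ by an unramified quadratic extension $F$. It has $r_2=2$, so if $G_F$ is finite and nontrivial, then $d^2/4<r\le d+2$, i.e. $d<2+2\sqrt3<6$. So if $\operatorname{rank}C_{F,2}\ge6$, then $G_F$ is infinite, and so is $G_k$, because $F_\infty=k_\infty$. Ranks of such $F$ can be computed up to one unit.

**Lemma 1.** Let $L$ be an imaginary quadratic field whose discriminant is a prime discriminant, and let $F/L$ be a quadratic extension in which exactly $t$ primes ramify. Then $\operatorname{rank}C_{F,2}$ is $t-1$ or $t-2$.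

*Proof.* Let $\sigma$ generate $\mathrm{Gal}(F/L)$. By genus theory $h(L)$ is odd. The unit group $E_L$ is finite cyclic of even order, so $|E_L/E_L^2|=2$. The ambiguous class number formula says that the number of classes in $C_F$ fixed by $\sigma$ is
$$\frac{h(L)\,2^{t-1}}{[E_L:E_L\cap N_{F/L}F^\times]}.$$
Squares of units are norms, so the index is $1$ or $2$, and the 2-part of this number is $2^{t-1}$ or $2^{t-2}$. This 2-part is the order of $\{c\in C_{F,2}: c^\sigma=c\}$. For $c\in C_{F,2}$, the class $c\,c^\sigma$ comes from the norm of $c$ in $C_{L,2}=1$, so $c^\sigma=c^{-1}$. Hence $c$ is fixed if and only if $c^2=1$, and the fixed group has order $2^{\operatorname{rank}C_{F,2}}$. $\square$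

**A family for which the guess is right.** Let $q\equiv3\pmod 4$ be a prime and $\ell_1,\dots,\ell_4\equiv1\pmod 4$ distinct primes with $(\ell_s/q)=1$; for given $q$ there are infinitely many choices by Dirichlet's theorem. Put $k=\mathbb Q(\sqrt{-q\ell_1\ell_2\ell_3\ell_4})$. Its discriminant is the product of the five prime discriminants $-q,\ell_1,\dots,\ell_4$, so the rank is $4$. Let $L=\mathbb Q(\sqrt{-q})$ and $F=L(\sqrt{\ell_1\ell_2\ell_3\ell_4})=k(\sqrt{-q})$. The discriminants $-q$ and $\ell_1\ell_2\ell_3\ell_4$ are coprime, so every prime that ramifies in $F$ has ramification index $2$ there; those primes already ramify in $k$, and $F/k$ is unramified. Since $\ell_s\equiv1\pmod4$, $(-q/\ell_s)=(q/\ell_s)=(\ell_s/q)=1$, so each $\ell_s$ splits in $L$, and exactly the $t=8$ primes above $\ell_1,\dots,\ell_4$ ramify in $F/L$. Lemma 1 gives $\operatorname{rank}C_{F,2}\ge6$, and the tower of $k$ is infinite. For instance, $q=3$ and $13,37,61,73$ (all $\equiv1\pmod{12}$) give $k=\mathbb Q(\sqrt{-3\cdot13\cdot37\cdot61\cdot73})$.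

## 3. Five negative prime discriminants in pentagonal position

The method of Section 2 needs many split primes. Here is an arrangement of symbols that keeps the count low. Let indices $i,j$ run through $\mathbb Z/5$. Let $d_0,\dots,d_4$ be pairwise coprime negative prime discriminants, let $p_i$ be the prime dividing $d_i$, and require for all $i$
$$\Big(\frac{d_{i+1}}{p_i}\Big)=\Big(\frac{d_{i+2}}{p_i}\Big)=-1,\qquad \Big(\frac{d_{i+3}}{p_i}\Big)=\Big(\frac{d_{i+4}}{p_i}\Big)=+1. \tag{3}$$
Think of a pentagon with arrows $i\to i+1$ and $i\to i+2$: there is an arrow $i\to j$ exactly when $(d_j/p_i)=-1$, and every pair of vertices carries exactly one arrow.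

**Where the rank count stops.** Let $k=\mathbb Q(\sqrt{d_0d_1d_2d_3d_4})$, $L=\mathbb Q(\sqrt{d_i})$ and $F=k(\sqrt{d_i})$. Read (3) at the other primes: $i=(i+1)+4=(i+2)+3$, so $p_{i+1},p_{i+2}$ split in $L$; $i=(i+3)+2=(i+4)+1$, so $p_{i+3},p_{i+4}$ are inert in $L$. Since $F=L(\sqrt{\prod_{j\ne i}d_j})$, the primes of $L$ that ramify in $F$ are those above the $p_j$ with $j\neq i$, and there are $t=2+2+1+1=6$ of them. Lemma 1 gives $\operatorname{rank}C_{F,2}\in\{4,5\}$ for each of these five $F$. But a contradiction in (1) and (2) over $F$ needs rank at least $6$; with $d=5$ they read $25/4<r\le7$, which is possible. So Section 2 gives nothing here, and in fact the guess fails.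

**Theorem A.** Let $d_0,\dots,d_4$ be pairwise coprime negative prime discriminants, let $p_i$ be the prime dividing $d_i$, and suppose that (3) holds for all $i$. Then $k=\mathbb Q(\sqrt{d_0d_1d_2d_3d_4})$ is imaginary quadratic, $\operatorname{rank}C_{k,2}=4$, and the 2-class field tower of $k$ is finite.

**Theorem B.**
1. If $\operatorname{rank}C_{k,2}\ge5$ for an imaginary quadratic field $k$, its tower is infinite.
2. For $\operatorname{rank}C_{k,2}=4$ there are infinitely many imaginary quadratic $k$ with finite tower and infinitely many with infinite tower.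
3. For $k$ as in Theorem A, let $G$ be the Galois group over $k$ of the top of the tower. Then $C_{k,2}\cong(\mathbb Z/2)^4$ (so the 4-rank is $0$), the tower has length $\ge2$, $\operatorname{rank}C_{k_1,2}\le6$, and the finite 2-group $G$ has generator rank $4$ and relation rank exactly $5$. Hence the Golod–Shafarevich inequality $r>d^2/4$ is sharp at $d=4$ for 2-groups.

Part 1 was proved in Section 1, and the infinite half of part 2 in Section 2. The finite half of part 2 follows from Theorem A and Example (b) below. So $5$ is the exact threshold.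

**Example (a).** Take $(d_0,\dots,d_4)=(-8,-11,-3,-31,-7)$. The product is $-57288=4\cdot(-14322)$, so $k=\mathbb Q(\sqrt{-14322})$. The twenty symbols, in the order $d_{i+1},d_{i+2};\,d_{i+3},d_{i+4}$:

* $p_0=2$: $-11\equiv-3\equiv5\pmod8$, giving $-1,-1$; $-31\equiv-7\equiv1\pmod 8$, giving $+1,+1$.
* $p_1=11$ (squares $1,3,4,5,9$): $-3\equiv8$ and $-31\equiv2$, giving $-1,-1$; $-7\equiv4$ and $-8\equiv3$, giving $+1,+1$.
* $p_2=3$: $-31\equiv-7\equiv2$, giving $-1,-1$; $-8\equiv-11\equiv1$, giving $+1,+1$.
* $p_3=31$ (squares $1,2,4,5,7,8,9,10,14,16,18,19,20,25,28$): $-7\equiv24$ and $-8\equiv23$, giving $-1,-1$; $-11\equiv20$ and $-3\equiv28$, giving $+1,+1$.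
* $p_4=7$ (squares $1,2,4$): $-8\equiv6$ and $-11\equiv3$, giving $-1,-1$; $-3\equiv-31\equiv4$, giving $+1,+1$.

So the conjecture fails for $k=\mathbb Q(\sqrt{-14322})$, of discriminant $-57288$, once Theorem A is proved.

**Example (b), infinitely many fields.** Take $d_i=-p_i$ with distinct primes $p_i\equiv3\pmod 4$. Then $(-p_j/p_i)=-(p_j/p_i)=(p_i/p_j)=-(-p_i/p_j)$ by quadratic reciprocity. Condition (3) also prescribes opposite values for the ordered pairs $(i,j)$ and $(j,i)$, since every pair carries exactly one arrow. So (3) is one condition per unordered pair. Choose $p_0,p_1,\dots,p_4$ successively: given the earlier $p_i$, the conditions on $p_j$ are $p_j\equiv3\pmod 4$ and a prescribed value of $(-p_j/p_i)$ for each earlier $i$, which hold in suitable residue classes modulo $4\prod p_i$ prime to the modulus (Chinese remainder theorem). Dirichlet's theorem gives infinitely many $p_j$. For fixed $p_0,\dots,p_3$ the infinitely many $p_4$ give fields with distinct discriminants.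

## 4. Involutions and relations in $\mathrm{Gal}(k_\infty/\mathbb Q)$

The change of viewpoint is to study not $\mathrm{Gal}(k_\infty/k)$ but $\mathrm{Gal}(k_\infty/\mathbb Q)$. Inertia groups then become visible: they have order $2$ and generate everything, and each commutes with a Frobenius element. We do this for $m$ discriminants with $m=3$ or $m=5$, because $m=3$ is a good toy case.

Notation: $[g,h]=ghg^{-1}h^{-1}$; all subgroups of profinite groups are closed ($[A,B]$ means the closed subgroup generated by commutators); $\gamma_1=\Gamma$, $\gamma_{n+1}=[\Gamma,\gamma_n]$ is the lower central series, and $V_n=\gamma_n/\gamma_{n+1}$, written additively. The commutator gives a biadditive map $V_1\times V_1\to V_2$, $(x,y)\mapsto[x,y]$.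

**Proposition 2.** Let $m\in\{3,5\}$, let $d_0,\dots,d_{m-1}$ be pairwise coprime negative prime discriminants, $p_i\mid d_i$ the primes, $d=\prod d_i$, $k=\mathbb Q(\sqrt d)$, $\Gamma=\mathrm{Gal}(k_\infty/\mathbb Q)$ and $G=\mathrm{Gal}(k_\infty/k)$. Then $k$ is imaginary quadratic with $\operatorname{rank}C_{k,2}=m-1$, and:

1. The pro-2 group $\Gamma$ is generated by elements $\tau_0,\dots,\tau_{m-1}$ of order $2$. Their classes $x_i$ form an $\mathbb F_2$-basis of $V_1=\Gamma/\gamma_2$. The fixed field of $\gamma_2$ is $K=\mathbb Q(\sqrt{d_0},\dots,\sqrt{d_{m-1}})$, and $G/\gamma_2\subset V_1$ consists of the vectors of even weight.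
2. For each $i$, in $V_2$,
$$\sum_{j\ne i,\ (d_j/p_i)=-1}[x_i,x_j]=0. \tag{4}$$
3. An open abelian subgroup of $\Gamma$ is finite.

*Proof.* The integer $d$ is a discriminant, and $d<0$ because $m$ is odd. Exactly $p_0,\dots,p_{m-1}$ ramify in $k$, so the rank is $m-1$. Each $k_n$ is Galois over $\mathbb Q$, because the construction is canonical. So $\Gamma$ is defined, and it is pro-2 because $G$ is pro-2 of index $2$.

**Step 1: inertia groups.** This step produces the involutions. Fix a prime of $k_\infty$ above $p_i$, with decomposition group $Z_i$ and inertia group $T_i$ in $\Gamma$. The group $T_i\cap G$ is an inertia group of $k_\infty/k$, hence trivial. As $p_i$ ramifies in $k$, $T_i$ maps onto $\Gamma/G$. So $T_i=\langle\tau_i\rangle$ with $\tau_i$ of order $2$, also when $p_i=2$. Moreover $T_i$ is normal of order $2$ in $Z_i$, hence central in $Z_i$. If $\sigma_i\in Z_i$ lifts the Frobenius generator of $Z_i/T_i$, then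
$$[\tau_i,\sigma_i]=1. \tag{5}$$

**Step 2: the abelianization.** This step shows that the $\tau_i$ generate $\Gamma$. Let $E$ be the subfield of $k_\infty$ fixed by $\gamma_2$ and all $\tau_i$. It is abelian over $\mathbb Q$. Primes other than the $p_i$ are unramified in $k_\infty$, and the inertia group of $p_i$ in $\mathrm{Gal}(E/\mathbb Q)$ is the image of $T_i$, which is trivial. So $E$ is unramified at all finite primes, and $E=\mathbb Q$ by Minkowski. Hence $\Gamma/\gamma_2$ is generated by the classes $x_i$; it is elementary abelian of order at most $2^m$. By Burnside's basis theorem the $\tau_i$ generate $\Gamma$.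

Now look at $K$. The product of any nonempty set of the $d_j$ is the discriminant of a quadratic field, so no such product is a square, and $[K:\mathbb Q]=2^m$. Among the $\mathbb Q(\sqrt{d_j})$ only $\mathbb Q(\sqrt{d_i})$ ramifies at $p_i$, so $p_i$ has ramification index $2$ in $K$. Hence $K/k$ is unramified, $K\subseteq k_1\subseteq k_\infty$, and comparison of orders gives $\Gamma/\gamma_2=\mathrm{Gal}(K/\mathbb Q)$ with basis $x_0,\dots,x_{m-1}$. As $\tau_i$ is in an inertia group at $p_i$, it fixes $\sqrt{d_j}$ for $j\ne i$; as it is nontrivial on $k$, it negates $\sqrt d=\pm\prod_j\sqrt{d_j}$, hence negates $\sqrt{d_i}$. An element with class $\sum c_jx_j$ sends $\sqrt d$ to $(-1)^{\sum c_j}\sqrt d$, so $G/\gamma_2$ is the set of even-weight vectors.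

**Step 3: Frobenius.** This step turns (5) into (4). For $j\ne i$, $\sigma_i$ acts on $\sqrt{d_j}$ by $(d_j/p_i)$. Replacing $\sigma_i$ by $\sigma_i\tau_i$ if necessary (this is still a lift of Frobenius), we may assume that $\sigma_i$ fixes $\sqrt{d_i}$. Then the class of $\sigma_i$ in $V_1$ is $\sum x_j$ over $j\ne i$ with $(d_j/p_i)=-1$. Reading (5) in $V_2$ gives (4).

**Step 4: open abelian subgroups.** Let $H\le\Gamma$ be open and abelian, and let $M$ be the fixed field of $H\cap G$. It is a number field containing $k$, and $k_\infty/M$ is unramified and abelian. So $H\cap G$ is a quotient of the class group of $M$, hence finite, and so is $H$. $\square$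

**Toy case: a triangle.** Take $(d_0,d_1,d_2)=(-3,-7,-8)$, $k=\mathbb Q(\sqrt{-42})$. Here $(d_{i+1}/p_i)=-1$ and $(d_{i+2}/p_i)=+1$ for $i\in\mathbb Z/3$: modulo $3$, $-7\equiv2$ and $-8\equiv1$; modulo $7$, $-8\equiv6$ and $-3\equiv4$; modulo $8$, $-3\equiv5$ and $-7\equiv1$. So (4) says $[x_i,x_{i+1}]=0$ for all $i$. These three commutators span $V_2$, so $V_2=0$. Then $\gamma_2=\gamma_3=\cdots$ lies in every open normal subgroup, as finite 2-groups are nilpotent. So $\gamma_2=1$, $\Gamma\cong(\mathbb Z/2)^3$, and the tower has length $1$.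

**The pentagon.** Let $m=5$ and assume (3). Then (4) becomes $[x_i,x_{i+1}]+[x_i,x_{i+2}]=0$, i.e.
$$[x_i,x_{i+1}]=[x_i,x_{i+2}]=:a_i\qquad(i\in\mathbb Z/5). \tag{6}$$
There are ten pairs of indices and five relations, so this time $V_2$ need not vanish. We must follow (6) through the lower central series, together with $\tau_i^2=1$.

## 5. Commutators and squares in the lower central series

In this section $\Gamma$ is any finitely generated pro-2 group with $\Gamma/\gamma_2$ elementary abelian.

Recall that $[\gamma_m,\gamma_n]\subseteq\gamma_{m+n}$, and that commutators make $\bigoplus V_n$ a graded Lie ring generated by $V_1$. Thus $V_n$ is generated by the $[x,v]$ with $x\in V_1$, $v\in V_{n-1}$. By induction from $V_1$, each $V_n$ is a finite $\mathbb F_2$-vector space, spanned by the $[x,v]$ with $x$ in a basis of $V_1$ and $v$ in a spanning set of $V_{n-1}$. So each $\gamma_n$ is open. Every open normal subgroup contains some $\gamma_n$, since finite 2-groups are nilpotent; hence $\bigcap\gamma_n=1$. Over $\mathbb F_2$ signs play no role: $[x,y]=[y,x]$ and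 $[x,x]=0$.

**Lemma 3.**
1. For $n\ge2$, $g\mapsto g^2$ induces a linear map $P:V_n\to V_{n+1}$.
2. For $x\in V_1$, $v\in V_n$, $n\ge2$:
$$[x,Pv]=P[x,v]. \tag{7}$$
3. If $\tau\in\Gamma$, $\tau^2=1$, and $x\in V_1$ is the class of $\tau$, then for all $v\in V_n$, $n\ge1$:
$$[x,[x,v]]=P[x,v]. \tag{8}$$

*Proof.* (1) If $g\in\gamma_n$ then $g^2\in\gamma_{n+1}$, since $V_n$ has exponent $2$. For $g,h\in\gamma_n$ we have $(gh)^2\equiv g^2h^2$ modulo $[\gamma_n,\gamma_n]\subseteq\gamma_{2n}\subseteq\gamma_{n+2}$, where $n\ge2$ is used. If $z\in\gamma_{n+1}$, then $z^2\in\gamma_{n+2}$. So $P$ is well defined and additive.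

(2) Let $c=[g,h]$, so $ghg^{-1}=ch$. Then $[g,h^2]=(ch)(ch)h^{-2}=c\cdot hch^{-1}$, i.e.
$$[g,h^2]=[g,h]\cdot[h,[g,h]]\cdot[g,h]. \tag{9}$$
Take $g\in\Gamma$ with class $x$ and $h\in\gamma_n$ with class $v$. Then $[h,[g,h]]\in\gamma_{2n+1}\subseteq\gamma_{n+3}$, so $[g,h^2]\equiv[g,h]^2\bmod\gamma_{n+3}$. Reading this in $V_{n+2}$ gives (7).

(3) For $y\in\gamma_n$ with class $v$,
$$1=[\tau^2,y]=\tau[\tau,y]\tau^{-1}\cdot[\tau,y]=[\tau,[\tau,y]]\cdot[\tau,y]^2 .$$
Here $[\tau,y]\in\gamma_{n+1}$ with $n+1\ge2$, so the last factor has class $P[x,v]$ in $V_{n+2}$, and (8) follows. $\square$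

**Example (the infinite pro-2 dihedral group).** Let $D=\mathbb Z_2\rtimes\langle s\rangle$, with $\mathbb Z_2$ generated by $\rho$ and $s\rho s=\rho^{-1}$, $s^2=1$. It is generated by the involutions $s$ and $t=s\rho$. Since $[s\rho^b,\rho^a]=\rho^{-2a}$, we get $\gamma_n=\langle\rho^{2^{n-1}}\rangle$ for $n\ge2$. So $V_1\cong\mathbb F_2^2$, and for $n\ge2$ the space $V_n$ has order $2$ and $P:V_n\to V_{n+1}$ is bijective. Both $x_s$ and $x_t$ satisfy $[x_s,v]=[x_t,v]=Pv$ for $v\in V_n$, $n\ge2$, in agreement with (8). The group $D$ is infinite although all $V_n$ with $n\ge2$ have dimension $1$; keep it in mind.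

## 6. The graded Lie ring of the pentagon

Let $k$ be as in Theorem A and $\Gamma$ as in Proposition 2. The goal is to determine spanning sets of all $V_n$, using only (6), (7), (8) and the Jacobi identity.

**Step 1: $V_2$.** Every pair of distinct indices in $\mathbb Z/5$ has the form $\{i,i+1\}$ or $\{i,i+2\}$. So by (6), $V_2=\langle a_0,\dots,a_4\rangle$.

**Step 2: the brackets $[x_j,a_i]$.** They span $V_3$, and we find all of them. First, $a_i=[x_i,x_{i+1}]$ is a bracket with $x_i$ and also a bracket with $x_{i+1}$, while $a_i=[x_i,x_{i+2}]$ is a bracket with $x_{i+2}$. So (8) gives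
$$[x_j,a_i]=Pa_i\quad\text{for } j=i,\ i+1,\ i+2. \tag{10}$$
Next, the Jacobi identity for $x_i,x_{i+1},x_{i+2}$, with $[x_{i+1},x_{i+2}]=a_{i+1}$, $[x_{i+2},x_i]=a_i$, $[x_i,x_{i+1}]=a_i$, reads
$$[x_i,a_{i+1}]+[x_{i+1},a_i]+[x_{i+2},a_i]=0 .$$
By (10) the last two terms are both $Pa_i$ and cancel. So $[x_i,a_{i+1}]=0$, or after a shift of the index
$$[x_{i+4},a_i]=0. \tag{11}$$
Finally, use the Jacobi identity for $x_i,x_{i+1},x_{i+3}$. Here $[x_{i+1},x_{i+3}]=a_{i+1}$; $[x_{i+3},x_i]=[x_{i+3},x_{(i+3)+2}]=a_{i+3}$; $[x_i,x_{i+1}]=a_i$. So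
$$[x_i,a_{i+1}]+[x_{i+1},a_{i+3}]+[x_{i+3},a_i]=0 .$$
The first term is $0$ by (11). Put $b_i=[x_{i+3},a_i]$. As $i+1=(i+3)+3$, the second term is $b_{i+3}$, and we get $b_{i+3}=b_i$. Since $3$ generates $\mathbb Z/5$, all $b_i$ coincide:
$$[x_{i+3},a_i]=b\quad\text{for all } i. \tag{12}$$
For fixed $i$, the values of $[x_j,a_i]$ for $j=i,\,i+1,\,i+2,\,i+3,\,i+4$ are therefore $Pa_i,\ Pa_i,\ Pa_i,\ b,\ 0$, and $V_3=\langle Pa_0,\dots,Pa_4,b\rangle$.

**Step 3: $Pb=0$.** The element $b$ is the only one that could spoil a clean pattern, and we remove it. For each $j$, (12) with $i=j-3$ and (8) give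
$$[x_j,b]=[x_j,[x_j,a_{j-3}]]=P[x_j,a_{j-3}]=Pb. \tag{13}$$
Since $[x_i,x_{i+1}]=[x_i,x_{i+2}]$, bracketing with either side gives the same result on $a_{i+2}$. Expanding both by the Jacobi identity,
$$[x_i,[x_{i+1},a_{i+2}]]+[x_{i+1},[x_i,a_{i+2}]]=[x_i,[x_{i+2},a_{i+2}]]+[x_{i+2},[x_i,a_{i+2}]] .$$
Here $[x_{i+1},a_{i+2}]=0$ by (11); $[x_i,a_{i+2}]=b$ by (12), since $i=(i+2)+3$; and $[x_{i+2},a_{i+2}]=Pa_{i+2}$ by (10). So the left side is $[x_{i+1},b]=Pb$. By (7), the right side is $P[x_i,a_{i+2}]+[x_{i+2},b]=Pb+Pb=0$. Hence
$$Pb=0,\qquad [x_j,b]=0\ \text{ for all } j. \tag{14}$$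

**Step 4: $V_n$ for $n\ge4$.** We claim
$$V_n=\langle P^{n-2}a_0,\dots,P^{n-2}a_4\rangle\qquad(n\ge4). \tag{15}$$
The space $V_4$ is spanned by the $[x_j,b]=0$ and the $[x_j,Pa_i]=P[x_j,a_i]$, which are $P^2a_i$, $Pb=0$ or $0$. If (15) holds for $n$, then $V_{n+1}$ is spanned by the $[x_j,P^{n-2}a_i]=P^{n-2}[x_j,a_i]$ (apply (7) $n-2$ times), which are $P^{n-1}a_i$, $P^{n-2}b=0$ or $0$. In all cases the $P^{n-1}a_i$ occur, e.g. for $j=i$.

**What is still missing.** If some $V_n$ were $0$, we would be done, as for the triangle. But (15) gives only $\dim V_n\le5$ for $n\ge4$, and the dihedral group $D$ shows that bounded dimensions with $P$ surjective do not force a group to be finite. So a second use of the structure is needed.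

## 7. An element that acts like cubing

Look at the element $g=\tau_0\tau_1\tau_2\tau_3\tau_4$, with class $\bar g=\sum_jx_j$. By Step 2 above, $\sum_j[x_j,a_i]=3Pa_i+b+0=Pa_i+b$, and $b$ dies under $P$. So by (7), for $n\ge4$,
$$[\bar g,P^{n-2}a_i]=P^{n-2}(Pa_i+b)=P(P^{n-2}a_i). \tag{16}$$
Thus $[\bar g,v]=Pv$ on every $V_n$ with $n\ge4$: to first order, $gyg^{-1}=[g,y]\,y$ looks like $y^2\cdot y=y^3$. Why should this help? If multiplication by $3$ is an automorphism of a Lie algebra over a field of characteristic $0$, then $3[y,y']=[3y,3y']=9[y,y']$, so $6[y,y']=0$ and the algebra is abelian. The lemma makes this work in a pro-2 group, where $g$ acts as cubing only up to error terms.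

**Lemma 4.** Let $\Gamma$ be as in Section 5, let $n_1\ge2$, and let $g\in\Gamma$ with class $\bar g\in V_1$. Assume that for all $n\ge n_1$: (i) $PV_n=V_{n+1}$; (ii) $[\bar g,v]=Pv$ for all $v\in V_n$. Then some $\gamma_n$ is abelian.

The group $D$ with $g=s$ and $n_1=2$ satisfies the hypotheses, and there $\gamma_2$ is indeed abelian, but infinite. So the lemma alone cannot give finiteness; Proposition 2(3) will supply that.

*Proof.* By (i), $\dim V_n$ is non-increasing for $n\ge n_1$, hence eventually constant. Fix $n\ge n_1$ such that $P:V_m\to V_{m+1}$ is bijective for all $m\ge n$. We prove by induction on $m\ge2n$ that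
$$[\gamma_n,\gamma_n]\subseteq\gamma_m. \tag{17}$$
For $m=2n$ this is clear. Assume (17) for $m$. If we write $gyg^{-1}=y^3z$ with $z\in\gamma_{n+2}$ and compute directly, the errors are commutators in $[\gamma_n,\gamma_{n+2}]$. These lie in $\gamma_{2n+2}$, which is good enough for $m=2n$ but not for larger $m$, where we need them in $\gamma_{m+2}$. So we first improve the error term.

**Step 1: $[\gamma_n,\gamma_{n+s}]\subseteq\gamma_{m+s}$ for all $s\ge0$.** This step moves a gain in the second argument to a gain in the commutator; the means is that deep elements are products of squares. Use induction on $s$; the case $s=0$ is (17). Assume the claim for $s$. Let $Q$ be the closed subgroup generated by the squares of elements of $\gamma_{n+s}$. For $q\ge n+s+1$ we have $V_q=PV_{q-1}$ by (i), so each class in $V_q$ is represented by the square of an element of $\gamma_{q-1}\subseteq\gamma_{n+s}$. Thus $\gamma_q\subseteq Q\gamma_{q+1}$ for all $q\ge n+s+1$, hence $\gamma_{n+s+1}\subseteq Q\gamma_q$ for all these $q$. As $Q$ is closed and the $\gamma_q$ are open normal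 with trivial intersection, and so form a base of neighborhoods of $1$ by compactness, $\bigcap_qQ\gamma_q=Q$. So $\gamma_{n+s+1}\subseteq Q$.

Let $y\in\gamma_n$. The set of $z\in\Gamma$ with $[y,z]\in\gamma_{m+s+1}$ is a closed subgroup: it is the preimage of the centralizer of the image of $y$ in $\Gamma/\gamma_{m+s+1}$. We want it to contain $\gamma_{n+s+1}$, so it suffices that it contains $h^2$ for each $h\in\gamma_{n+s}$. By (9),
$$[y,h^2]=[y,h]\cdot[h,[y,h]]\cdot[y,h],\qquad [y,h]\in\gamma_{m+s}.$$
The middle factor is in $\gamma_{(n+s)+(m+s)}\subseteq\gamma_{m+s+1}$. Modulo $\gamma_{m+s+1}$ there remains $[y,h]^2$, and this lies in $\gamma_{m+s+1}$ since $V_{m+s}$ has exponent $2$. This proves the claim for $s+1$.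

**Step 2: comparing $3$ with $9$.** Let $y,y'\in\gamma_n$ and $w=[y,y']\in\gamma_m$, with class $\bar w\in V_m$. We show $\bar w=0$. By (ii), $[g,y]=y^2u$ with $u\in\gamma_{n+2}$. So $gyg^{-1}=[g,y]\,y=y^2uy=y^3z$ with $z=y^{-1}uy\in\gamma_{n+2}$. Likewise $gy'g^{-1}=y'^3z'$ with $z'\in\gamma_{n+2}$.

Compute modulo $\gamma_{m+2}$. By Step 1 with $s=2$, $z$ and $z'$ commute with all of $\gamma_n$ modulo $\gamma_{m+2}$. By (17), $[\gamma_n,[\gamma_n,\gamma_n]]\subseteq[\gamma_n,\gamma_m]\subseteq\gamma_{n+m}\subseteq\gamma_{m+2}$, so commutators of elements of $\gamma_n$ are central in $\gamma_n$ and the commutator is multiplicative in each argument. Hence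
$$gwg^{-1}=[y^3z,\,y'^3z']\equiv[y,y']^9=w^9\pmod{\gamma_{m+2}} .$$
So $[g,w]=gwg^{-1}w^{-1}\equiv w^8\pmod{\gamma_{m+2}}$. But $w^2\in\gamma_{m+1}$ and $w^4\in\gamma_{m+2}$, so $[g,w]\in\gamma_{m+2}$. On the other hand, (ii) says that the class of $[g,w]$ in $V_{m+1}$ is $P\bar w$. So $P\bar w=0$. As $m\ge n$, $P$ is injective on $V_m$, hence $\bar w=0$ and $w\in\gamma_{m+1}$. Since $y,y'$ were arbitrary, $[\gamma_n,\gamma_n]\subseteq\gamma_{m+1}$.

The induction is complete, and $[\gamma_n,\gamma_n]\subseteq\bigcap_m\gamma_m=1$. $\square$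

## 8. Finiteness of $\Gamma$

*Proof of Theorem A.* Proposition 2 with $m=5$ gives that $k$ is imaginary quadratic of rank $4$, that $\Gamma=\mathrm{Gal}(k_\infty/\mathbb Q)$ is a finitely generated pro-2 group with $\Gamma/\gamma_2$ elementary abelian, and that (6) holds. Apply Lemma 4 with $n_1=4$ and $g=\tau_0\tau_1\tau_2\tau_3\tau_4$. Hypothesis (i) holds by (15). Hypothesis (ii) holds by (15), (16) and linearity. So some $\gamma_n(\Gamma)$ is abelian. It is open, so by Proposition 2(3) it is finite. Hence $\Gamma$ is finite, and so is the tower of $k$. $\blacksquare$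

The conjecture is thus disproved, for instance by $k=\mathbb Q(\sqrt{-14322})$. With Example (b), the proof of Theorem B(2) is also complete.

## 9. The group at the top of the tower

*Proof of Theorem B(3).* Let $k$ be as in Theorem A, $\Gamma$ and $G$ as in Proposition 2, and $N=\gamma_2(\Gamma)=\mathrm{Gal}(k_\infty/K)$. Here $K=\mathbb Q(\sqrt{d_0},\dots,\sqrt{d_4})\supset k$, so $N\subseteq G$. Now $\Gamma$ is finite.

**Step 1: $C_{k,2}\cong(\mathbb Z/2)^4$ and $k_1=K$.** We show $N=[G,G]$. Since $G/N$ is abelian, $[G,G]\subseteq N$. The vectors $x_i+x_{i+1}$ and $x_{i+1}+x_{i+2}$ have even weight, so they are classes of elements of $G$, and by (6)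
$$[x_i+x_{i+1},\,x_{i+1}+x_{i+2}]=[x_i,x_{i+1}]+[x_i,x_{i+2}]+[x_{i+1},x_{i+2}]=a_i+a_i+a_{i+1}=a_{i+1}.$$
So the image of $[G,G]$ in $V_2$ contains all $a_i$, and $N=[G,G]\gamma_3$. Suppose $N=[G,G]\gamma_n$ for some $n\ge3$. The group $[G,G]$ is normal in $\Gamma$; in $\Gamma/[G,G]\gamma_{n+1}$ the image of $N$ equals that of $\gamma_n$, which is central, so $\gamma_3=[N,\Gamma]\subseteq[G,G]\gamma_{n+1}$. Therefore $N=[G,G]\gamma_3=[G,G]\gamma_{n+1}$. By induction this holds for all $n$, and $\gamma_n=1$ for large $n$, so $N=[G,G]$. Hence $C_{k,2}\cong G/N$, which is the group of even-weight vectors in $\mathbb F_2^5$, i.e. $(\mathbb Z/2)^4$. The 4-rank is $0$, and $k_1$, the fixed field of $[G,G]$, is $K$.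

**Step 2: the length is at least $2$.** Clearly $k_0\ne k_1$; we exclude $k_1=k_2$. Let $F=k(\sqrt{d_0})$, an unramified quadratic extension of $k$ inside $K=k_1$. In Section 3 we counted $6$ primes of $\mathbb Q(\sqrt{d_0})$ that ramify in $F$, so $\operatorname{rank}C_{F,2}\ge4$ by Lemma 1, and $|C_{F,2}|\ge16$. If $k_2=k_1$, then $k_1=k_\infty=F_\infty$ (Section 1), and $\mathrm{Gal}(k_1/F)$ is abelian because it is a subgroup of $\mathrm{Gal}(k_1/k)$. So $C_{F,2}\cong\mathrm{Gal}(k_1/F)$ has order $16/2=8$, a contradiction.

**Step 3: $\operatorname{rank}C_{k_1,2}\le6$.** Since $N=\mathrm{Gal}(k_\infty/k_1)$ and its abelianization is $C_{k_1,2}$, it suffices to generate $N$ modulo $N^2[N,N]$ by six elements. Choose representatives in $N$ of $a_0,\dots,a_4\in V_2$ and of $b\in V_3$. Each $Pa_i\in V_3$ is represented by the square of an element of $\gamma_2=N$. For $n\ge4$, each $P^{n-2}a_i=P(P^{n-3}a_i)$ is represented by the square of an element of $\gamma_{n-1}\subseteq N$. So, modulo $N^2[N,N]$ and the six chosen elements, every element of $N=\gamma_2$ can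 be moved into $\gamma_3$, then into $\gamma_4$ (recall $V_3=\langle Pa_0,\dots,Pa_4,b\rangle$), and by (15) into every $\gamma_n$. As $\gamma_n=1$ for large $n$, the six elements generate $N$ modulo $N^2[N,N]$.

**Step 4: the relation rank.** By Step 1, $d(G)=4$. By (1) with $r_2=1$, $r(G)\le5$. As $G$ is finite and nontrivial, (2) gives $r(G)>4$. So $r(G)=5$, the smallest integer that (2) allows for $d=4$, and the inequality is sharp at $d=4$ for 2-groups. $\blacksquare$
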